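\title{The speed of the one-dimensional weakly self-avoiding walk\\ increases with the strength of the repulsion}

\begin{abstract}
The one-dimensional weakly self-avoiding walk (Domb--Joyce model) with repulsion strength $\beta>0$ moves at a linear speed $\theta^*(\beta)\in(0,1)$. We prove that $\frac{d}{d\beta}\theta^*(\beta)>0$ for every $\beta>0$. The speed is given by the principal eigenvalue of a transfer matrix. We write its derivative as a covariance between the local time at a site and the solution $G$ of a Poisson equation for the Markov chain of down-crossings, and we show that $G$ is nondecreasing. This chain is not stochastically monotone. The monotonicity of $G$ comes from two-sided bounds on its increments, which rest on the log-concavity of the principal eigenvector and on a comparison of one step of the chain with a negative binomial law.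
\end{abstract}

\section{Introduction}

Let $(S_i)_{i\ge0}$ be simple random walk on $\mathbb Z$ with $S_0=0$ and law $P$. For $\beta>0$ and $n\in\mathbb N$, the \emph{weakly self-avoiding walk}, or Domb--Joyce model, of length $n$ is the probability measure $Q_n^\beta$ on $n$-step paths given by
\begin{equation}\label{eq:model}
\frac{dQ_n^{\beta}}{dP}(S)=\frac{1}{Z_n^{\beta}}\,e^{-2\beta I_n},\qquad I_n=\sum_{0\le i<j\le n}\mathbf 1\{S_i=S_j\},
\end{equation}
where $Z_n^\beta$ is the normalizing constant. Each self-intersection costs a factor $u=e^{-2\beta}$. Greven and den Hollander \cite{GdH} and K\"onig \cite{Ko} proved that for every $\beta\in(0,\infty)$ there are $\theta^*=\theta^*(\beta)\in(0,1)$ and $\sigma^*=\sigma^*(\beta)\in(0,\infty)$ such that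
\begin{equation}\label{eq:clt}
\lim_{n\to\infty}Q_n^{\beta}\Big(\frac{|S_n|-\theta^*n}{\sigma^*\sqrt n}\in\cdot\Big)=\mathcal N(0,1),
\end{equation}
where $\mathcal N(0,1)$ is the standard normal law. It is also known that $\beta\mapsto\theta^*(\beta)$ is analytic. The number $\theta^*(\beta)$ is the \emph{speed} of the walk. The question we answer is posed in \cite{SARP}: is $\beta\mapsto\theta^*(\beta)$ increasing on $(0,\infty)$?

One would guess that it is. At $\beta=0$ the walk is diffusive and $|S_n|/n\to0$. As $\beta\to\infty$ with $n$ fixed, $Q_n^\beta$ concentrates on the two straight paths, which have $|S_n|=n$. For $n=2$ the mean of $|S_2|$ under $Q_2^\beta$ is $2/(1+u)$, which increases in $\beta$. In general, differentiating \eqref{eq:model} shows that the $\beta$-derivative of the mean of $|S_n|$ is $-2$ times the covariance of $|S_n|$ and $I_n$ under $Q_n^\beta$, so the guess says that paths that travel far tend to intersect themselves less. This is not true path by path: $(0,1,2,3,2,1,0)$ has $S_6=0$ and $I_6=3$,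 while $(0,1,0,1,0,1,2)$ has $S_6=2$ and $I_6=6$. The sign of the covariance depends on how many paths of each kind there are. We prove that the guess is correct.

\begin{theorem}\label{thm:A}
For every $\beta>0$, $\frac{d}{d\beta}\theta^*(\beta)>0$. In particular $\theta^*$ is strictly increasing on $(0,\infty)$.
\end{theorem}

In Section~\ref{sec:range} we combine Theorem~\ref{thm:A} with the behavior of $\theta^*$ at both ends of $(0,\infty)$ and obtain that $\theta^*$ is a real-analytic bijection onto $(0,1)$.

The proof has three parts. In Section~\ref{sec:matrix} we recall the formula for $\theta^*$ in terms of the principal eigenvalue of a matrix $A$, whose rows and columns count down-crossings of consecutive bonds of $\mathbb Z$, and we reduce Theorem~\ref{thm:A} to a stronger statement about $A$ alone, Theorem~\ref{thm:B}. In Section~\ref{sec:cov} we write the derivative as a covariance between the local time $L$ at a site and $G(K)$, where $K$ is the number of down-crossings of an adjacent bond and $G$ solves a Poisson equation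 for the Markov chain defined by $A$. The local time is stochastically increasing in $K$, so it remains to show that $G$ is nondecreasing. Sections~\ref{sec:step}--\ref{sec:weak} do this by induction on the partial sums of the series that defines $G$. For $u\le\frac12$ the induction takes a few lines (Section~\ref{sec:strong}); for $u>\frac12$ it needs quantitative estimates (Sections~\ref{sec:lambda} and~\ref{sec:weak}).

\section{The transfer matrix}\label{sec:matrix}

\subsection{The matrix and its Markov chain}

Write $\mathbb N_0=\{0,1,\dots\}$. For $\beta>0$ and $r\in\mathbb R$ put $u=e^{-2\beta}\in(0,1)$ and $a=\frac12e^{r-\beta}$. For $k,j\in\mathbb N_0$ and $\ell=k+j+1$ let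
\begin{equation}\label{eq:A}
A(k,j)=A_{r,\beta}(k,j)=e^{r\ell-\beta\ell^2}\,2^{-\ell}\binom{k+j}{k}=a^{\ell}u^{\ell(\ell-1)/2}\binom{k+j}{k}.
\end{equation}
After both indices are shifted by one, this is the Greven--den Hollander matrix $e^{r(i+j-1)-\beta(i+j-1)^2}P(i,j)$, $i,j\ge1$, with $P(i,j)=\binom{i+j-2}{i-1}2^{-(i+j-1)}$. For a polynomial $\psi$ let $A^\psi(k,j)=\psi(\ell)A(k,j)$.

\begin{lemma}\label{lem:spec}
\begin{enumerate}
\item[(a)] $A^\psi$ is a Hilbert--Schmidt operator on $\ell^2(\mathbb N_0)$, analytic in $(r,\beta)$ in Hilbert--Schmidt norm, with $\partial_rA^\psi=A^{\ell\psi}$ and $\partial_\beta A^\psi=-A^{\ell^2\psi}$.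
\item[(b)] $\lambda=\lambda(r,\beta)=\|A\|>0$ is a simple eigenvalue of $A$ with a positive unit eigenvector $v$, and the rest of the spectrum lies in $[-\lambda',\lambda']$ for some $\lambda'<\lambda$. Hence $\lambda^{-N}A^Nw\to\langle w,v\rangle v$ in $\ell^2$ for every $w\in\ell^2$.
\item[(c)] $\lambda$ and $v\in\ell^2$ are real-analytic in $(r,\beta)$.
\item[(d)] $v(k)$ decays faster than any exponential.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\binom{k+j}{k}\le2^{\ell-1}$, we have $|A^\psi(k,j)|\le\frac12|\psi(\ell)|e^{\ell\operatorname{Re}r-\ell^2\operatorname{Re}\beta}$ for complex $r,\beta$, and there are $\ell$ pairs $(k,j)$ with a given value of $\ell$. So on $\operatorname{Re}\beta>0$ the finite truncations of $A^\psi$, which are entire in $(r,\beta)$, converge to $A^\psi$ locally uniformly in Hilbert--Schmidt norm. The limit is analytic and may be differentiated entry by entry.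

(b) $A$ is compact and symmetric, so its spectrum consists of real eigenvalues that can accumulate only at $0$, and $\varepsilon\lambda$ is an eigenvalue for some $\varepsilon\in\{1,-1\}$. We repeat the Perron--Frobenius--Jentzsch argument. Let $f$ be a real unit eigenvector for $\varepsilon\lambda$. Then $\lambda=\varepsilon\langle f,Af\rangle\le\langle|f|,A|f|\rangle\le\lambda$. So $|f|$ maximizes the quadratic form of $A$, which gives $A|f|=\lambda|f|$, and $|f|>0$ everywhere because the entries of $A$ are positive. Equality in the first inequality forces $\varepsilon f(k)f(j)>0$ for all $k,j$. Taking $k=j$ gives $\varepsilon=1$, so $-\lambda$ is not an eigenvalue, and $f$ has constant sign. Two vectors of constant sign are not orthogonal, so $\lambda$ is simple. The last claim follows by splitting $w$ into $\langle w,v\rangle v$ and a vector orthogonal to $v$.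

(c) This is Kato's perturbation theory for a simple isolated eigenvalue. Fix $(r_0,\beta_0)$ with eigenpair $(\lambda_0,v_0)$ and a small circle $\Gamma$ around $\lambda_0$. Near $(r_0,\beta_0)$ the projection $R=\frac1{2\pi i}\oint_\Gamma(z-A)^{-1}dz$ is analytic and of rank one. For real parameters $\|A\|$ stays inside $\Gamma$, so $R=\langle\cdot,v\rangle v$. Thus $v=Rv_0/\langle v_0,Rv_0\rangle^{1/2}$ and $\lambda=\langle v,Av\rangle$ are analytic.

(d) $v(k)=\lambda^{-1}(Av)(k)\le\lambda^{-1}\|A(k,\cdot)\|$, and $\|A(k,\cdot)\|^2\le\frac14\sum_{\ell>k}e^{2r\ell-2\beta\ell^2}$.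
\end{proof}

Put $\Lambda=\log\lambda$, $\pi=v^2$, and
\[
\Pi(k,j)=\frac{v(k)A(k,j)v(j)}{\lambda},\qquad T(k,j)=T_k(j)=\frac{A(k,j)v(j)}{\lambda v(k)} .
\]
Then $T$ is a Markov kernel, and $\Pi(k,j)=\pi(k)T(k,j)$ is a symmetric probability law on $\mathbb N_0^2$ with both marginals equal to $\pi$: it is the law of two consecutive states of the stationary reversible chain with kernel $T$. Let $(K,J)$ have law $\Pi$, write $E$ for expectation, and put $L=K+J+1$. Then $E[\psi(L)]=\langle v,A^\psi v\rangle/\lambda$, so $L$ has all moments. Since $\|v\|=1$ gives $\langle v,\partial v\rangle=0$ for either partial derivative, differentiating $\lambda=\langle v,Av\rangle$ yields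
\begin{equation}\label{eq:moments}
\Lambda_r=E[L]\ge1,\qquad \Lambda_\beta=-E[L^2].
\end{equation}
Moreover $\lambda\ge A(0,0)=a\to\infty$ as $r\to\infty$, and $\lambda\le\|A\|_{HS}\to0$ as $r\to-\infty$ by dominated convergence. So $\lambda(\cdot,\beta)$ increases strictly from $0$ to $\infty$. For $F\ge0$ let $r_F(\beta)$ be the solution of $\lambda(r_F,\beta)=e^{-F}$. It is analytic in $\beta$ by the implicit function theorem. Put
\[
r^*=r_0,\qquad \theta(\beta,F)=\frac1{\Lambda_r(r_F(\beta),\beta)} .
\]

\subsection{Bridges}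

This subsection explains what $A$, $K$, $L$ and $F$ mean for paths; the proofs do not depend on it. If $\ell_y$ is the number of times $i\in\{0,\dots,n\}$ with $S_i=y$, then $2I_n=\sum_y(\ell_y^2-\ell_y)$ and $\sum_y\ell_y=n+1$, so $2\beta I_n$ in \eqref{eq:model} may be replaced by $\beta\sum_y\ell_y^2$ without changing $Q_n^\beta$. A \emph{bridge to $x$} is a nearest-neighbor path of arbitrary length $n$ from $0$ to $x$ that stays in $[0,x]$. Give it the weight $(e^r/2)^{n+1}\exp(-\beta\sum_y\ell_y^2)$. Let $k_y$ be the number of steps from $y$ to $y-1$, so that $k_0=k_{x+1}=0$. For the bridge $(0,1,2,1,2,1,0,1,2,3)$ we have $(k_1,k_2,k_3)=(1,2,0)$ and $(\ell_0,\dots,\ell_3)=(2,4,3,1)$.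

\begin{proposition}\label{prop:bridge}
The total weight of the bridges to $x$ is $A^{x+1}(0,0)\sim v(0)^2\lambda^{x+1}$ as $x\to\infty$. Under the normalized weights, $x/n\to1/\Lambda_r$ in probability.
\end{proposition}

\begin{proof}
A bridge leaves a site $y<x$ downward $k_y$ times and upward $k_{y+1}+1$ times, and the last departure is upward. It leaves $x$ downward $k_x$ times and then ends there. So $\ell_y=k_y+k_{y+1}+1$ for $0\le y\le x$, and the departures from $y$ can be ordered in $\binom{k_y+k_{y+1}}{k_y}$ ways. Conversely, fix such an ordered list of departures at each site and let a walker follow the lists from $0$. A site $y<x$ can be entered at most $k_y+k_{y+1}+1$ times (the start counts as an entrance to $0$), which is the length of its list, so the walker can only stop at $x$, after $k_x+1$ entrances. It has then used the last entry of the list at $x-1$, hence all of that list, hence all possible entrances to $x-1$, and so on down to $0$. So the number of bridges with given $(k_y)$ is $\prod_{y=0}^x\binom{k_y+k_{y+1}}{k_y}$,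 and their total weight is $\prod_{y=0}^xA(k_y,k_{y+1})$. Summing over $(k_y)$ gives $A^{x+1}(0,0)$, and the asymptotics is Lemma~\ref{lem:spec}(b).

The mean of $e^{t(n+1)}$ is $A_{r+t,\beta}^{x+1}(0,0)/A_{r,\beta}^{x+1}(0,0)$. By the exponential Chebyshev inequality, for $\varepsilon,t>0$ the probability of $n+1\ge(\Lambda_r+\varepsilon)(x+1)$ is at most $\exp\big((x+1)[\Lambda(r+t,\beta)-\Lambda(r,\beta)-t\Lambda_r-t\varepsilon+o(1)]\big)$, and for small $t$ the bracket is negative in the limit. The lower tail is bounded in the same way with $t<0$.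
\end{proof}

Since $\prod_{y=0}^xA(k_y,k_{y+1})=\lambda^{x+1}\prod_{y=0}^xT(k_y,k_{y+1})$ when $k_0=k_{x+1}=0$, the sequence $(k_y)$ is the chain with kernel $T$, started at $0$ and conditioned to be at $0$ at time $x+1$. So $K$ and $J$ are the numbers of down-crossings of the two bonds at a typical site, and $L$ is the local time there. The speed is the reciprocal of the mean local time. At $r=r_F(\beta)$ the weight of the bridges balances a pulling reward $e^{F(x+1)}$, in that $e^{F(x+1)}A^{x+1}(0,0)\to v(0)^2$, and $\theta(\beta,F)$ is the speed of these bridges pulled outward.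

\subsection{The speed formula and the reduction}

The only result on the model that the proof of Theorem~\ref{thm:A} takes from the literature is the formula \cite{GdH,Ko,dH}
\begin{equation}\label{eq:input}
\frac1{\theta^*(\beta)}=\partial_r\lambda(r^*(\beta),\beta).
\end{equation}
As $\lambda=1$ at $r^*$, the right side is $\Lambda_r(r^*(\beta),\beta)$, so $\theta^*(\beta)=\theta(\beta,0)$: the walk has the speed of the unpulled bridges. Theorem~\ref{thm:A} is therefore the case $F=0$ of the following result.

\begin{theorem}\label{thm:B}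
For all $\beta>0$ and all $r\le r^*(\beta)$,
\begin{equation}\label{eq:B}
\partial_r\big(E[L^2]/E[L]\big)>0 .
\end{equation}
Consequently $\partial_\beta\theta(\beta,F)>0$ for all $\beta>0$ and $F\ge0$; and $\theta(\beta,0)=\theta^*(\beta)$.
\end{theorem}

The ratio $E[L^2]/E[L]$ is the mean of $L$ under the size-biased law
\[
\widehat E[\,\cdot\,]=E[L\,\cdot\,]/E[L],
\]
which weights a site by the time spent there. It corresponds to $\sum_y\ell_y^2/\sum_y\ell_y$, the energy per step. So \eqref{eq:B} says that a larger reward $e^r$ per step raises the energy per step.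

The second claim of Theorem~\ref{thm:B} follows from the first. Differentiating $\Lambda(r_F(\beta),\beta)=-F$ gives $r_F'=-\Lambda_\beta/\Lambda_r$, so by \eqref{eq:moments}
\begin{equation}\label{eq:reduction}
\frac{d}{d\beta}\Lambda_r(r_F(\beta),\beta)=\frac{\Lambda_{r\beta}\Lambda_r-\Lambda_{rr}\Lambda_\beta}{\Lambda_r}=\Lambda_r\,\partial_r\Big(\frac{\Lambda_\beta}{\Lambda_r}\Big)=-\Lambda_r\,\partial_r\Big(\frac{E[L^2]}{E[L]}\Big),
\end{equation}
and $r_F\le r^*$ for $F\ge0$. It remains to prove \eqref{eq:B}. From now on $\beta$ and $r$ are fixed. The hypothesis $r\le r^*(\beta)$ means $\lambda\le1$; it is not used before Section~\ref{sec:lambda}.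

\section{The derivative as a covariance}\label{sec:cov}

The map $f\mapsto fv$ is an isometry from $\ell^2(\pi)$ onto $\ell^2$ that carries $T$ to $A/\lambda$ and the constant $1$ to $v$. By Lemma~\ref{lem:spec}(b), $T$ is self-adjoint on $\ell^2(\pi)$ and has norm less than $1$ on the functions of $\pi$-mean zero. By Lemma~\ref{lem:spec}(d), polynomials lie in $\ell^2(\pi)$. Let $\iota(k)=k$, $\mu=E[K]$, and
\[
G=(1-T)^{-1}(\iota-\mu)=\sum_{i\ge0}T^i(\iota-\mu).
\]
The series converges in $\ell^2(\pi)$, hence pointwise because $\pi>0$. The function $G$ is the mean-zero solution of the Poisson equation $G-TG=\iota-\mu$. In words, $G(k)$ is the expected total excess of down-crossings over their mean, summed over all bonds on one side, given that the first bond has $k$ of them.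

Here is why $G$ appears. Let $(K_y)_{y\in\mathbb Z}$ be the stationary chain and $L_y=K_y+K_{y+1}+1$. The parameter $r$ is conjugate to $\sum_yL_y$, which is $2\sum_yK_y$ up to a constant, so formally $\partial_rE[\psi(L_0)]=2\sum_y\operatorname{Cov}(\psi(L_0),K_y)$. Reflection exchanges $K_{-i}$ and $K_{1+i}$, and by reversibility the conditional mean of $K_{-i}$ given $(K_0,K_1)$ is $T^i\iota(K_0)$. The sum becomes $4\operatorname{Cov}(\psi(L_0),G(K_0))$. The proof below reaches the same formula through the eigenvalue equation.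

\begin{lemma}\label{lem:cov}
$\partial_r\big(E[L^2]/E[L]\big)=4\,\widehat{\operatorname{Cov}}\big(L,G(K)\big)$.
\end{lemma}

\begin{proof}
Write $\partial_rv=v\eta$. Then $\sum\pi\eta^2=\|\partial_rv\|^2<\infty$ and $\sum\pi\eta=\langle v,\partial_rv\rangle=0$. Differentiating $Av=\lambda v$ in $r$ and dividing the $k$th coordinate by $\lambda v(k)$ gives
\[
E[L\mid K=k]+T\eta(k)=\Lambda_r+\eta(k).
\]
Here $E[L\mid K=k]=1+k+T\iota(k)$ and $\Lambda_r=1+2\mu$, so $(1-T)\eta=(1+T)(\iota-\mu)$. Since $1+T=2-(1-T)$ and $\eta$ has mean zero, $\eta=2G-(\iota-\mu)$.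

Let $\alpha=E[L^2]/E[L]=\widehat E[L]$ at the given $r$, and keep this number fixed while $r$ varies. Put $\psi(\ell)=\ell^2-\alpha\ell$, so that $E[\psi(L)]=0$ at the given $r$. Differentiate $E[\psi(L)]=\langle v,A^\psi v\rangle/\lambda$. The term from $1/\lambda$ is $-\Lambda_rE[\psi(L)]=0$, so
\[
\partial_rE[\psi(L)]=E[L\psi(L)]+2E[\psi(L)\eta(K)].
\]
By symmetry and $E[\psi(L)]=0$ we have $E[L\psi(L)]=2E[K\psi(L)]$. As $K+\eta(K)=2G(K)+\mu$, the right side equals $4E[\psi(L)G(K)]$. All expectations are finite by the Cauchy--Schwarz inequality. At the given $r$ the left side is $\partial_rE[L^2]-\alpha\,\partial_rE[L]=E[L]\,\partial_r(E[L^2]/E[L])$. Dividing by $E[L]$ gives $4\widehat E[(L-\alpha)G(K)]$.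
\end{proof}

With \eqref{eq:reduction} and \eqref{eq:input} this gives an exact formula for the derivative of the speed:
\[
\frac{d}{d\beta}\theta^*(\beta)=4\,\theta^*(\beta)\,\widehat{\operatorname{Cov}}\big(L,G(K)\big)\qquad\text{at }r=r^*(\beta).
\]

\begin{example}[two states]\label{ex:two}
Restrict $A$ to $k,j\in\{0,1\}$, that is, allow only bridges that cross each bond downward at most once:
\[
A=\begin{pmatrix}a&a^2u\\ a^2u&2a^3u^3\end{pmatrix}.
\]
The proof of Lemma~\ref{lem:cov} applies word for word to this matrix. Let $p_k=T(k,1)\in(0,1)$ and $g=G(1)-G(0)$. Since $TG(k)=G(0)+p_kg$, subtracting the two rows of the Poisson equation gives $g=1+(p_1-p_0)g$, so $g=1/(1-p_1+p_0)>0$. Then $\widehat{\operatorname{Cov}}(L,G(K))=g\,\widehat{\operatorname{Cov}}(L,\mathbf 1\{K=1\})$, and this is positive because $L\in\{1,2\}$ when $K=0$ and $L\in\{2,3\}$ when $K=1$.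

Two things were used: $L$ increases with $K$, and $p_1-p_0$ is not too far from $0$. The sign of $p_1-p_0$ played no role, and it can be either:
\[
\frac{p_1/(1-p_1)}{p_0/(1-p_0)}=\frac{A(0,0)A(1,1)}{A(0,1)^2}=2u .
\]
The partial sums of the series for $G$ have increments $g_{N+1}=1+(p_1-p_0)g_N$, $g_1=1$. If $u\le\frac12$ then $-1<p_1-p_0\le0$ and $g_N$ stays in $[0,1]$; the bound $g_{N+1}\ge0$ uses the bound $g_N\le1$. If $u>\frac12$ then $g_N$ increases to $g>1$. The general proof has the same two ingredients and the same threshold.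
\end{example}

For the full matrix put
\[
G_N=\sum_{i<N}T^i\iota,\qquad g_N(k)=G_N(k+1)-G_N(k),\qquad g(k)=G(k+1)-G(k).
\]
Then $G_1=\iota$, $G_{N+1}=\iota+TG_N$, and $G_N-N\mu\to G$ pointwise, so $g_N\to g$ pointwise. Our goal is $g_N\ge0$ for all $N$. If $T_k$ were stochastically nondecreasing in $k$, every $T^i\iota$ would be nondecreasing and there would be nothing to prove. We shall see that this fails for large $k$, whatever $u$ is. We therefore need precise information on how $T_{k+1}$ differs from $T_k$.

\section{One step of the chain}\label{sec:step}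

\subsection{Tools and notation}

Let $J$ be an integer-valued random variable, and assume that all expectations below are finite. We use three elementary facts.
\begin{enumerate}
\item[(R)] \emph{Reweighting.} If $\phi\ge0$ and $E^\phi[\,\cdot\,]=E[\phi(J)\,\cdot\,]/E[\phi(J)]$, then $E^\phi f-Ef=\operatorname{Cov}(f,\phi)/E\phi$.
\item[(C)] \emph{Chebyshev's inequality.} If $f,\phi$ are nondecreasing, then $\operatorname{Cov}(f,\phi)\ge0$, because $2\operatorname{Cov}(f,\phi)=E[(f(J)-f(J'))(\phi(J)-\phi(J'))]$ for an independent copy $J'$. With (R): reweighting by a nondecreasing function gives a stochastically larger law, meaning $E^\phi f\ge Ef$ for all nondecreasing $f$.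
\item[(S)] \emph{Single crossing.} Let $ED=0$, $D(j)\ge0$ for $j\le j_0$ and $D(j)\le0$ for $j>j_0$. If $f$ is nondecreasing, then $\operatorname{Cov}(f,D)=E[(f-f(j_0))D]\le0$. If $D$ has mean zero and does not change sign, then $D=0$ almost surely and the conclusion also holds.
\end{enumerate}

The function that governs the ratios of neighboring entries of $A$ is $b(s)=su^s$: with $\ell=k+j+1$,
\begin{equation}\label{eq:ratios}
\frac{A(k+1,j)}{A(k,j)}=\frac{a\,b(\ell)}{k+1},\qquad\frac{A(k,j+1)}{A(k,j)}=\frac{a\,b(\ell)}{j+1}.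
\end{equation}
The factor $\ell$ comes from the binomial coefficient (entropy) and the factor $u^\ell$ from the penalty for one more visit. With $s_*=u/(1-u)$ we have, for integers $s\ge1$,
\begin{align}
\delta(s):=b(s)-b(s+1)&=(1-u)u^s(s-s_*),\label{eq:delta}\\
b(s+2)-2b(s+1)+b(s)&=(1-u)^2u^s(s-2s_*).\label{eq:second}
\end{align}
So $b$ increases up to about $s_*$, is concave there, and decreases afterwards.

A function $w:\mathbb N_0\to(0,\infty)$ is \emph{log-concave} if $\rho_j=w(j+1)/w(j)$ is nonincreasing. In this section $w$ is an arbitrary log-concave function and $T_k=T_k^w$ is the law on $\mathbb N_0$ proportional to $A(k,\cdot)w(\cdot)$. We do not yet know that $v$ is log-concave; we shall prove it by showing that $A$ preserves log-concavity, and this is one reason for allowing a general $w$. The other is that we shall need the tilted weights $v(j)z^j$. Since $w$ grows at most exponentially, $T_k$ is well defined and its tail decays faster than any exponential. Let $J$ have law $T_k$, write $P_k,E_k,\operatorname{Cov}_k,\operatorname{Var}_k$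 for this law, and put
\[
n=k+1,\quad L=n+J,\quad m_k=E_k[J]>0,\quad \bar b_k=E_k[b(L)],\quad c_k=\frac{\bar b_k}{n+m_k},\quad \tau(j)=a\rho_j\,b(n+j).
\]
Inside $E_k$ and $\operatorname{Cov}_k$ we write $b$ for $b(L)$ and $f$ for $f(J)$, and we drop the index from $m_k,\bar b_k,c_k$ when $k$ is fixed. By \eqref{eq:ratios}, $(j+1)T_k(j+1)=\tau(j)T_k(j)$. Summing against $H(j+1)$ gives, for polynomially bounded $H$, the summation by parts formula
\begin{equation}\label{eq:stein}
E_k[JH(J)]=E_k[\tau(J)H(J+1)];\quad\text{in particular}\quad E_k[\tau]=m,\quad E_k\Big[\frac{\tau}{J+1}\Big]=P_k(J\ge1).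
\end{equation}

The model case is $u=1$ with $w$ geometric. Then $T_k(j)$ is proportional to $\binom{n-1+j}{j}q^j$, the negative binomial law, with $m=nq/(1-q)$ and variance $m(1+m/n)$. The estimates below say that for $u<1$ and log-concave $w$ the law $T_k$ is no more spread out than this, and that its mean grows no faster in $k$.

\subsection{Neighboring rows}

\begin{lemma}\label{lem:rows}
\begin{enumerate}
\item[(a)] $T_{k+1}$ is $T_k$ reweighted by $j\mapsto b(k+1+j)$. Hence $E_{k+1}f-E_kf=\operatorname{Cov}_k(f,b)/\bar b_k$.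
\item[(b)] Let $\phi>0$ be of polynomial growth. The law of $L=k+1+J$ under $T_k$ reweighted by $\phi(L)$ is stochastically nondecreasing in $k$. In particular $m_{k+1}\ge m_k-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is the first identity in \eqref{eq:ratios} and (R). For (b), the law in question gives to $\ell\ge k+1$ a mass proportional to $\phi(\ell)a^\ell u^{\ell(\ell-1)/2}\binom{\ell-1}{k}w(\ell-1-k)$. The ratio of the mass for $k+1$ to the mass for $k$ is $0$ at $\ell=k+1$, and at $\ell=k+2+i$, $i\ge0$, it is proportional to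
\[
\binom{\ell-1}{k+1}\binom{\ell-1}{k}^{-1}\frac{w(i)}{w(i+1)}=\frac{i+1}{(k+1)\rho_i},
\]
which is nondecreasing in $i$ by log-concavity. Apply (C). With $\phi=1$ we get $m_{k+1}+k+2\ge m_k+k+1$.
\end{proof}

Part (a) shows why $T$ is not stochastically monotone: once $k+1\ge s_*$, the function $b$ is nonincreasing and nonconstant on the range of $L$, so $m_{k+1}<m_k$. Part (b) says that $J$ can drop by at most one unit when $k$ goes up by one.

\subsection{Covariance inequalities}

By Lemma~\ref{lem:rows}(a) we must bound $\operatorname{Cov}_k(f,b)$ for nondecreasing $f$. The upper bound comes from a loop of three comparisons. The function $b(L)$ grows at most linearly, so its covariance with $f$ is bounded by that of a linear function of $J$. Formula \eqref{eq:stein} turns $J$ into $\tau$, at the price of the term $E_k[\tau\,\Delta f]$. Log-concavity of $w$ brings $\tau$ back to $b$. For $u=1$ the first comparison is the identity $b(L)=L$. For $u<1$ there is room to lower the slope by a factor $1-\gamma$; this gain is needed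 only in Section~\ref{sec:weak}.

\begin{lemma}\label{lem:ineq}
Let $f$ be nondecreasing and of at most linear growth, $\Delta f(j)=f(j+1)-f(j)$, and $\gamma_*=\frac nm\big(\frac{u^n}{c}-1\big)$. Then $\gamma_*\ge0$, and for $0\le\gamma\le\min(1,\gamma_*)$:
\begin{enumerate}
\item[(a)] $\operatorname{Cov}_k(f,J)=E_k[\tau\,\Delta f]+\operatorname{Cov}_k(f,\tau)$ and $\operatorname{Cov}_k(f,\tau)\le\dfrac{m}{\bar b}\operatorname{Cov}_k(f,b)$;
\item[(b)] $\operatorname{Cov}_k(f,b)\le(1-\gamma)\,c\operatorname{Cov}_k(f,J)$;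
\item[(c)] $\dfrac{\operatorname{Cov}_k(f,b)}{\bar b}\le\dfrac{1-\gamma}{n+\gamma m}\,E_k[\tau\,\Delta f]$;
\item[(d)] $\operatorname{Var}_k(J)\le m(1+m/n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $L\ge n$, we have $c=E_k[Lu^L]/E_k[L]\le u^n$, so $\gamma_*\ge0$.

(a) By \eqref{eq:stein}, $E_k[Jf]=E_k[\tau f]+E_k[\tau\Delta f]$; subtract $mE_kf=E_k[\tau]E_kf$. The function $\tau(j)-\frac m{\bar b}b(n+j)=b(n+j)\big(a\rho_j-\frac m{\bar b}\big)$ has mean zero and changes sign at most once, from $+$ to $-$. Apply (S).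

(b) Let $D(j)=b(n+j)-(1-\gamma)cj-c(n+\gamma m)$. Its mean is $\bar b-c(n+m)=0$, and $D(0)=nu^n-c(n+\gamma m)\ge0$ precisely because $\gamma\le\gamma_*$. The increment of $D$ at $s=n+j$ is $-\delta(s)-(1-\gamma)c$. It is at most $0$ when $s\ge s_*$, by \eqref{eq:delta} and $\gamma\le1$, and it decreases from $s$ to $s+1$ when $s<s_*$, by \eqref{eq:second}. So once an increment is at most $0$, all later ones are. Thus $D$ starts from a nonnegative value, is first nondecreasing and then nonincreasing, and (S) applies.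

(c) Write $X=\operatorname{Cov}_k(f,b)$. By (b) and (a), $X\le(1-\gamma)c\big(E_k[\tau\Delta f]+\frac m{\bar b}X\big)$. Since $c/\bar b=1/(n+m)$, this reads $X\frac{n+\gamma m}{n+m}\le(1-\gamma)cE_k[\tau\Delta f]$. Divide by $\bar b=c(n+m)$ and by $\frac{n+\gamma m}{n+m}$.

(d) Take $f(j)=j$ and $\gamma=0$ in (a) and (b): $\operatorname{Var}_k(J)\le m+\frac m{n+m}\operatorname{Var}_k(J)$.
\end{proof}

\begin{lemma}\label{lem:logconc}
\begin{enumerate}
\item[(a)] $m_k/(k+1)$ is nonincreasing in $k$.
\item[(b)] $Aw$ is log-concave, with $(Aw)(k+1)/(Aw)(k)=a\bar b_k/(k+1)$.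
\item[(c)] $v$ is log-concave.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:rows}(a) and Lemma~\ref{lem:ineq}(c) with $f(j)=j$, $\gamma=0$ give $m_{k+1}-m_k\le m_k/(k+1)$, that is, $m_{k+1}/(k+2)\le m_k/(k+1)$.

(b) By \eqref{eq:ratios}, $(Aw)(k+1)/(Aw)(k)=a\bar b_k/(k+1)=ac_k\big(1+\frac{m_k}{k+1}\big)$. The factor $c_k$ is the mean of the decreasing function $u^L$ under $T_k$ reweighted by $L$, so it is nonincreasing in $k$ by Lemma~\ref{lem:rows}(b). The last factor is nonincreasing by (a).

(c) Start from $w(k)=2^{-k}$. By (b) each $w_N=\lambda^{-N}A^Nw$ is log-concave, and $w_N\to\langle w,v\rangle v$ pointwise by Lemma~\ref{lem:spec}(b), with $\langle w,v\rangle>0$. The inequalities $w_N(k+1)^2\ge w_N(k)w_N(k+2)$ pass to the limit.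
\end{proof}

From now on $w=v$, so $T_k$ is the kernel of Section~\ref{sec:matrix}, $\rho_j=v(j+1)/v(j)$ is nonincreasing, and $Av=\lambda v$ with Lemma~\ref{lem:logconc}(b) gives
\begin{equation}\label{eq:rho}
\rho_k=a\bar b_k/(k+1).
\end{equation}

\section{Reduction to bounded increments, and strong repulsion}\label{sec:strong}

\begin{proposition}\label{prop:final}
Suppose there is a constant $\kappa$ with $0\le g_N\le\kappa$ for all $N$. Then \eqref{eq:B} holds.
\end{proposition}

\begin{proof}
In the limit $0\le g\le\kappa$. Also $g\not\equiv0$, since a constant $G$ would give $\iota-\mu=(1-T)G=0$. Write $G(K)=G(0)+\sum_{i\ge0}g(i)\mathbf 1\{K>i\}$. Since $\sum_ig(i)\mathbf 1\{K>i\}\le\kappa K$ and $\widehat E\big[|L-\widehat EL|\,K\big]<\infty$, Fubini's theorem gives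
\[
\widehat{\operatorname{Cov}}(L,G(K))=\sum_{i\ge0}g(i)\,\widehat{\operatorname{Cov}}(L,\mathbf 1\{K>i\}).
\]
Under the size-biased law $\widehat P$, every value of $K$ has positive probability, and given $K=k$ the variable $L$ has its law under $T_k$ reweighted by $L$. So $e(k)=\widehat E[L\mid K=k]$ is nondecreasing by Lemma~\ref{lem:rows}(b), and it is unbounded because $e(k)\ge k+1$. Hence $\widehat E[L\mid K>i]>e(i+1)\ge\widehat E[L\mid K\le i]$, and
\[
\widehat{\operatorname{Cov}}(L,\mathbf 1\{K>i\})=\widehat P(K>i)\widehat P(K\le i)\big(\widehat E[L\mid K>i]-\widehat E[L\mid K\le i]\big)>0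
\]
for every $i$. Lemma~\ref{lem:cov} finishes the proof.
\end{proof}

If $g_N$ is bounded, then $G_N$ has linear growth, and $G_{N+1}=\iota+TG_N$ with Lemma~\ref{lem:rows}(a) gives the recursion
\begin{equation}\label{eq:rec}
g_{N+1}(k)=1+\operatorname{Cov}_k(G_N,b)/\bar b_k ,
\end{equation}
which generalizes $g_{N+1}=1+(p_1-p_0)g_N$ of Example~\ref{ex:two}. As there, a steep $G_N$ can make the covariance very negative where $b$ decreases, so the lower bound on $g_{N+1}$ needs an upper bound on $g_N$.

\begin{proposition}\label{prop:strong}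
If $u\le\frac12$, then $0\le g_N\le1$ for all $N$.
\end{proposition}

\begin{proof}
We have $g_1=1$. Suppose $0\le g_N\le1$. Since $s_*\le1$, the function $b$ is nonincreasing on $s\ge1$ by \eqref{eq:delta}. Both $G_N$ and $\iota-G_N$ are nondecreasing, so (C) gives $\operatorname{Cov}_k(J,b)\le\operatorname{Cov}_k(G_N,b)\le0$. By \eqref{eq:rec} and both parts of Lemma~\ref{lem:rows}, $1\ge g_{N+1}(k)\ge1+m_{k+1}-m_k\ge0$.
\end{proof}

This proves \eqref{eq:B} for $\beta\ge\frac12\ln2$, without the hypothesis $\lambda\le1$. For $u>\frac12$ the function $b$ is not monotone, the covariance in \eqref{eq:rec} can have either sign, and we need bounds on $m_k$, on the tail of $T_k$ and on $\bar b_k$.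

\section{Consequences of $\lambda\le1$}\label{sec:lambda}

Setting $u=1$ and $a=\frac12$ in \eqref{eq:A} gives the stochastic matrix $2^{-\ell}\binom{k+j}{k}$, whose $k$th row is the negative binomial law with $q=\frac12$ and mean $k+1$. The next lemma shows that under $\lambda\le1$ the chain makes fewer down-crossings than that. It is the only place where $\lambda\le1$ enters.

\begin{lemma}\label{lem:lambda}
Let $p=T_0(0)=a/\lambda$.
\begin{enumerate}
\item[(a)] $m_0\le(1-p)/p$ and $\rho_0\le\lambda u$.
\item[(b)] If $\lambda\le1$, then $p>\frac12$, and $m_k<k+1$ for all $k$.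
\item[(c)] If $\lambda\le1$, then $a\rho_0<\frac{\sqrt5-1}2<0.62$, and $m_k\le0.62\,\bar b_k$ for all $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ratio $T_0(j+1)/T_0(j)=a\rho_ju^{j+1}$ is nonincreasing in $j$. Hence $P_0(J\ge i)/T_0(i)=\sum_{t\ge0}T_0(i+t)/T_0(i)$ is nonincreasing in $i$, and $P_0(J\ge i+1)/P_0(J\ge i)=1-T_0(i)/P_0(J\ge i)$ is at most its value $1-p$ at $i=0$. So $m_0=\sum_{i\ge1}P_0(J\ge i)\le\sum_{i\ge1}(1-p)^i=(1-p)/p$. By \eqref{eq:rho}, $\rho_0=aE_0[(1+J)u^{1+J}]\le au(1+m_0)\le au/p=\lambda u$.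

(b) Now $\rho_j\le\rho_0<1$, so $v$ is decreasing. If $p\le\frac12$, then $a=\lambda p\le\frac12$ and
\[
1=\sum_jT_0(j)=p\sum_ja^ju^{j(j+1)/2}\frac{v(j)}{v(0)}<p\sum_j2^{-j}\le1,
\]
a contradiction. So $p>\frac12$ and $m_0<1$ by (a). Lemma~\ref{lem:logconc}(a) gives $m_k/(k+1)\le m_0<1$.

(c) Let $y=a\rho_0$. By (a), $y\le a\lambda u=\lambda^2up\le up<p$. Also $pyu=T_0(1)\le1-p$. So $y^2\le y\cdot up\le1-p<1-y$, which gives $y<\frac{\sqrt5-1}{2}$. By \eqref{eq:stein}, $m_k=E_k[a\rho_Jb(L)]\le a\rho_0\bar b_k$.
\end{proof}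

Without the hypothesis the bound $p>\frac12$ fails for large $r$, since $\lambda\ge A(1,1)=2a^3u^3$ gives $p\le1/(2a^2u^3)$.

Put $\omega=\omega_k=m_k/(n+m_k)$. For the negative binomial law $\omega=q$, so $\omega$ is the effective parameter of $T_k$, and Lemma~\ref{lem:lambda}(b) says $\omega<\frac12$. Reweighting the negative binomial law by $z^j$ multiplies $q$ by $z$. The variance bound shows that $\omega$ responds to such a tilt by at most this factor, which gives the first two estimates below.

\begin{lemma}\label{lem:tilt}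
Let $\lambda\le1$.
\begin{enumerate}
\item[(a)] $\dfrac{m_{k+1}}{m_k}\ge\dfrac{u(1-\omega)}{1-u\omega}$ and $\gamma_*\ge\gamma^\circ:=\dfrac{n(1-u)(1-\omega)}{1-u\omega}$.
\item[(b)] $E_k[z^J]\le(2-z)^{-n}$ for $1\le z<2$.
\item[(c)] $\bar b_k\ge B(m_k)$, where $B(y)=(n+y)\,u^{\,n+y+y/n}$. The function $\log B$ is concave on $y\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $z>0$ let $m(z)$ be the mean of $J$ under $T_k$ reweighted by $z^J$, and $\omega(z)=m(z)/(n+m(z))$. The reweighted law is $T_k^w$ for the log-concave function $w(j)=v(j)z^j$, and $zm'(z)$ is its variance. By Lemma~\ref{lem:ineq}(d),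
\begin{equation}\label{eq:tilt}
\frac{d\log\omega(z)}{d\log z}=\frac{n\,zm'(z)}{m(z)(n+m(z))}\le1 .
\end{equation}

(a) Integrating \eqref{eq:tilt} over $[u,1]$ gives $\omega(u)\ge u\omega$, so $m(u)=\frac{n\omega(u)}{1-\omega(u)}\ge\frac{nu\omega}{1-u\omega}$, while $m_k=\frac{n\omega}{1-\omega}$. By Lemma~\ref{lem:rows}(a), $T_{k+1}$ is the law tilted by $u^J$ and then reweighted by the increasing function $n+J$, so $m_{k+1}\ge m(u)$ by (C). This is the first claim. Next, by Lemma~\ref{lem:rows}(a) and Bernoulli's inequality,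
\[
\frac{u^n}{c}-1=\frac{E_k[b(L)(u^{-J}-1)]}{E_k[b(L)]}=E_{k+1}[u^{-J}-1]\ge(u^{-1}-1)m_{k+1}.
\]
Hence $\gamma_*\ge n(u^{-1}-1)m_{k+1}/m_k\ge\gamma^\circ$.

(b) Integrating \eqref{eq:tilt} over $[1,y]$ gives $\omega(y)\le y\omega\le y/2$, so $m(y)\le\frac{ny}{2-y}$ for $1\le y<2$. Then $\log E_k[z^J]=\int_1^zm(y)\frac{dy}y\le\int_1^z\frac{n\,dy}{2-y}=-n\log(2-z)$.

(c) Jensen's inequality for the convex function $s\mapsto u^s$ and the law reweighted by $L$ gives $\bar b_k\ge(n+m)u^{E_k[L^2]/E_k[L]}$. By Lemma~\ref{lem:ineq}(d), $E_k[L^2]/E_k[L]=n+m+\frac{\operatorname{Var}_k(J)}{n+m}\le n+m+\frac mn$. Finally $\log B$ is the sum of $\log(n+y)$ and an affine function.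
\end{proof}

\section{Weak repulsion}\label{sec:weak}

Let $u>\frac12$ and $\lambda\le1$. Put $h=2\beta=\ln(1/u)\in(0,\ln2)$. We look for a function $M$ such that $0\le g_N\le M$ propagates through \eqref{eq:rec}.

A constant does not seem to be the right choice. By Lemma~\ref{lem:ineq}(c) with $\gamma=0$, the bound $g_N\le\kappa$ gives $g_{N+1}(k)\le1+\kappa m_k/n\le1+\kappa m_0$, which closes for $\kappa=1/(1-m_0)$. But at $\lambda=1$ we have $1-m_0\le2\theta^*(\beta)$ and $\theta^*(\beta)\to0$ as $\beta\downarrow0$ (Section~\ref{sec:range}), so this $\kappa$ is unbounded, and it would multiply the whole negative part of the covariance in the lower bound. The form of Lemma~\ref{lem:ineq}(c) suggests that $g_{N+1}(k)-1$ decays like $1/(k+1)$, and $1/(j+1)$ is the function that \eqref{eq:stein} integrates exactly against $\tau$. So let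
\[
C=\frac{2-u}{2(1-u)}=\frac{s_*}2+1,\qquad M(j)=1+\frac C{j+1}.
\]
The value of $C$ is the one that makes the upper bound close at $\omega=\frac12$. It is of order $1/h$, as is the maximum of $b$, and this is what lets the lower bound close.

\begin{proposition}\label{prop:weak}
If $u>\frac12$ and $\lambda\le1$, then $0\le g_N\le M$ for all $N$.
\end{proposition}

The claim holds for $N=1$. Assume it for $N$, fix $k$, and write $f=G_N$, so that $0\le\Delta f\le M\le1+C$. By \eqref{eq:rec} we must prove
\[
\text{(U)}\quad\operatorname{Cov}_k(f,b)/\bar b\le C/n,\qquad\qquad\text{(D)}\quad\operatorname{Cov}_k(f,b)\ge-\bar b .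
\]
Both proofs use the following consequence of \eqref{eq:stein}:
\begin{equation}\label{eq:Mtau}
E_k[\tau\,\Delta f]\le E_k[\tau M]=m+C\,P_k(J\ge1)\le m+C .
\end{equation}

\subsection{The upper bound}

With $\gamma=0$, Lemma~\ref{lem:ineq}(c) gives $(m+C)/n$, which misses (U) by $m/n$. The gain $\gamma$ recovers this. Take $\gamma=\min(1,\gamma^\circ)$, which is admissible by Lemma~\ref{lem:tilt}(a). By \eqref{eq:Mtau} the left side of (U) is at most $\frac{(1-\gamma)(m+C)}{n+\gamma m}$. Clearing denominators, this is at most $C/n$ if and only if $(1-\gamma)nm\le C\gamma(n+m)$, that is, $(1-\gamma)n\omega\le C\gamma$. This holds if $\gamma=1$. If $\gamma=\gamma^\circ$, it follows from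
\[
\frac{n\omega}{\gamma^\circ}=\frac1{1-u}\cdot\frac{\omega(1-u\omega)}{1-\omega}\le\frac{1-u/2}{1-u}=C,
\]
where we used $\omega<\frac12$ and the fact that $\omega\mapsto\frac{\omega(1-u\omega)}{1-\omega}$ increases on $[0,\frac12]$: its derivative is $(1-2u\omega+u\omega^2)/(1-\omega)^2>0$. This proves (U).

\subsection{The lower bound}

Only the decreasing part of $b$, beyond $s_*\approx1/h$, can make the covariance negative, and there $b$ decreases slowly. We record this. For fixed $s$ the function $u\mapsto\delta(s)=u^s(s-(s+1)u)$ is maximal on $[0,1]$ at $u=(\frac s{s+1})^2$, with value $(\frac s{s+1})^{2s+1}$. The inequality $\ln\frac{1+y}{1-y}\ge2y$ for $0\le y<1$ gives $(2s+1)\ln(1+\frac1s)\ge2$ when $y=\frac1{2s+1}$, and $e^h\le\frac{2+h}{2-h}$ when $y=\frac h2$. Together with $e^h-1\ge h$ and $s_*=1/(e^h-1)$ we obtain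
\begin{equation}\label{eq:facts}
\delta(s)\le e^{-2}\ \ (s\ge1),\qquad 1-\frac h2\le hs_*\le1,\qquad hC\le\frac12+h .
\end{equation}
We also use repeatedly that a log-concave function on an interval attains its minimum at an endpoint.

There are three regimes for $n=k+1$. If $n$ is small compared with $s_*$, then $L$ rarely reaches the region where $b$ decreases, and the tail bound suffices. If $n$ is of order $1/h$, then $\bar b$ is of order $1/h$ and the uniform bound on $\delta$ suffices. If $n$ is large compared with $1/h$, then $\bar b$ is exponentially small and we need the exact value of $\delta(n)$.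

\medskip\noindent\emph{Case I: $n\le s_*/8$.}
Let $s^\circ=\lfloor s_*\rfloor+1$. By \eqref{eq:delta}, $b$ is nondecreasing on $s\le s^\circ$ and nonincreasing on $s\ge s^\circ$. Write $b(s)=b(\min(s,s^\circ))-\chi(s)$, where $0\le\chi(s)\le e^{-2}(s-s^\circ)_+$ by \eqref{eq:facts}. The first term is nondecreasing, so (C), $\chi\ge0$ and $E_kf\ge f(0)$ give
\[
\operatorname{Cov}_k(f,b)\ge-E_k[\chi(L)(f-E_kf)]\ge-E_k[\chi(L)(f-f(0))].
\]
Let $t=s^\circ-n$, so that $\chi(L)\le e^{-2}(J-t)_+$. Since $t>s_*-n$, we have $t>7n$ and $t>\frac78s_*$. For an integer $j>t$ we get $s_*<\frac87(j-1)$, hence $C\le\frac47(j-1)+1\le j$, and, as $\sum_{i=1}^j\frac1i\le1+\frac{j-1}2$ and $j\ge3$,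
\[
f(j)-f(0)\le\sum_{i<j}M(i)\le j+C\,\frac{j+1}2\le j+\frac{j(j+1)}2\le j^2 .
\]
Therefore $\operatorname{Cov}_k(f,b)\ge-e^{-2}E_k[(J-7n)_+J^2]$. For an integer $i=j-7n\ge1$ we have $i(i+7n)^2\le n^2i(i+7)^2\le56\,n^2\,1.75^{\,i}$: the function $i(i+7)^21.75^{-i}$ is log-concave and takes the values $52.89\ldots$, $55.97\ldots$, $51.60\ldots$ at $i=2,3,4$, so its maximum over the integers is at $i=3$. By Lemma~\ref{lem:tilt}(b) with $z=1.75$, and since $1.75^7/4>12.5$ and $n\,12.5^{-n}\le0.08$,
\[
e^{-2}E_k[(J-7n)_+J^2]\le56e^{-2}n^2\,1.75^{-7n}4^n\le7.58\,n^2\,12.5^{-n}\le0.61\,n .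
\]
On the other hand $0\le m\le n$, so Lemma~\ref{lem:tilt}(c) gives $\bar b\ge\min(B(0),B(n))=\min(nu^n,2nu^{2n+1})$. As $hn\le hs_*/8\le\frac18$, we have $u^n\ge e^{-1/8}>0.88$ and $2u^{2n+1}\ge2u^{3n}\ge2e^{-3/8}>0.88$. So $\bar b>0.88\,n$, and (D) holds.

\medskip\noindent\emph{Reduction for $n>s_*/8$.}
We may assume $\operatorname{Cov}_k(f,b)<0$. Then Lemma~\ref{lem:ineq}(a) and \eqref{eq:Mtau} give $\operatorname{Cov}_k(f,J)\le m+C$. Let $\delta_k=\max\big(0,\sup_{s\ge n}\delta(s)\big)\le e^{-2}$. The function $j\mapsto b(n+j)+\delta_kj$ is nondecreasing, so by (C)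
\[
\operatorname{Cov}_k(f,b)\ge-\delta_k\operatorname{Cov}_k(f,J)\ge-\delta_k(m+C).
\]
By Lemma~\ref{lem:lambda}(c), $\delta_km\le0.62e^{-2}\,\bar b<0.1\,\bar b$. So (D) follows from
\begin{equation}\label{eq:target}
\delta_kC\le0.9\,\bar b .
\end{equation}
Put $\xi=hn$.

\medskip\noindent\emph{Case II: $n>s_*/8$ and $\xi\le2$.}
We multiply \eqref{eq:target} by $h$. By \eqref{eq:facts}, $h\delta_kC\le R(h):=e^{-2}(\frac12+h)$, and $R(h)\le R(\ln2)<0.162$. Since $n\ge1$ we have $h\le\xi$, so $\xi>hs_*/8\ge\frac18(1-\frac\xi2)$, which gives $\xi>\frac2{17}$. Since $b(s)=se^{-hs}\le\frac1{eh}$, Lemma~\ref{lem:lambda}(c) gives $m\le\nu:=0.23/h$. By Lemma~\ref{lem:tilt}(c), $h\bar b\ge\min(hB(0),hB(\nu))$, where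
\[
hB(0)=\xi e^{-\xi},\qquad hB(\nu)=(\xi+0.23)e^{-\xi}e^{-0.23(1+1/n)}\ge0.63\,(\xi+0.23)e^{-\xi}.
\]
The log-concave function $(\xi+0.23)e^{-\xi}$ exceeds $0.30$ at $\xi=\frac2{17}$ and at $\xi=2$, so $0.9\,hB(\nu)>0.9\cdot0.63\cdot0.30>0.17>R(h)$. For $\xi\in[\ln2,2]$ we have $\xi e^{-\xi}\ge\min(\frac12\ln2,2e^{-2})>0.27$, so $0.9\,hB(0)>0.24>R(h)$. For $\xi\in[\frac2{17},\ln2]$ we use $R(h)\le R(\xi)$. The function $0.9\,\xi e^{-\xi}-R(\xi)$ is concave on this interval, and it is positive at both ends, being at least $0.093-0.084$ at $\frac2{17}$ and $0.311-0.162$ at $\ln2$. So it is positive throughout, and \eqref{eq:target} holds.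

\medskip\noindent\emph{Case III: $\xi>2$.}
Here $n>2/h\ge s_*+1/h$, and $n\ge3$ because $2/\ln2>2$. The map $s\mapsto e^{-hs}(s-s_*)$ decreases on $s\ge s_*+1/h$, so $\delta_k=\delta(n)$. Using $u>\frac12$ and $hs_*\ge1-\frac12\ln2>0.65$,
\[
\delta_kC=\frac{2-u}2\,u^n(n-s_*)\le\frac34\,nu^n\Big(1-\frac{hs_*}{\xi}\Big)\le\frac34\,nu^n\Big(1-\frac{0.65}\xi\Big).
\]
Since $b$ is nonincreasing on $s\ge n$, we have $\bar b\le nu^n$, so $hm\le0.62\,\xi e^{-\xi}\le0.62\cdot4e^{-2}/\xi$, because $\xi^2e^{-\xi}\le4e^{-2}$. By Lemma~\ref{lem:tilt}(c) and $e^{-y}\ge1-y$,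
\[
\bar b\ge nu^ne^{-hm(1+1/n)}\ge nu^n\Big(1-\frac43\,hm\Big)\ge nu^n\Big(1-\frac{0.45}\xi\Big).
\]
Hence $\delta_kC\le\frac34\bar b$, and \eqref{eq:target} holds. This proves (D) and Proposition~\ref{prop:weak}.

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
Let $r\le r^*(\beta)$, that is, $\lambda\le1$. Propositions~\ref{prop:strong} and~\ref{prop:weak} give the hypothesis of Proposition~\ref{prop:final}, with $\kappa=1$ if $u\le\frac12$ and $\kappa=1+C$ if $u>\frac12$. So \eqref{eq:B} holds. By \eqref{eq:reduction}, $1/\theta(\beta,F)$ has a negative $\beta$-derivative for every $F\ge0$, and $\theta(\beta,0)=\theta^*(\beta)$ by \eqref{eq:input}.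
\end{proof}

\section{The range of the speed}\label{sec:range}

\begin{proposition}\label{prop:range}
At $r=r^*(\beta)$,
\[
\theta^*(\beta)\ge\frac{1-m_0}{1+m_0}\ge1-\frac{2e^{-4\beta}}{1-e^{-4\beta}} .
\]
In particular $\theta^*(\beta)\to1$ as $\beta\to\infty$.
\end{proposition}

\begin{proof}
Here $\lambda=1$ and $p=a$. By stationarity and Lemma~\ref{lem:logconc}(a), $\mu=\sum_k\pi(k)m_k\le m_0(1+\mu)$. Since $m_0<1$, this gives $1/\theta^*=E[L]=1+2\mu\le\frac{1+m_0}{1-m_0}$. The function $y\mapsto\frac{1-y}{1+y}$ is decreasing and $m_0\le\frac{1-a}a$ by Lemma~\ref{lem:lambda}(a), so $\frac{1-m_0}{1+m_0}\ge2a-1$. Finally $a\le1$ and $\rho_0\le u$, so $T_0(j+1)/T_0(j)\le a\rho_0u\le u^2$ and $1-a=P_0(J\ge1)\le\sum_{i\ge1}u^{2i}=\frac{u^2}{1-u^2}$, with $u^2=e^{-4\beta}$.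
\end{proof}

At the other end, van der Hofstad and den Hollander \cite{vdHdH} proved that $\theta^*(\beta)\sim b^*\beta^{1/3}$ as $\beta\downarrow0$ for a constant $b^*$; in particular $\theta^*(\beta)\to0$. The first inequality of Proposition~\ref{prop:range} then gives $1-m_0\le\theta^*(1+m_0)\le2\theta^*\to0$, as used in the discussion that opens Section~\ref{sec:weak}.

\begin{corollary}
$\theta^*$ is an increasing real-analytic bijection from $(0,\infty)$ onto $(0,1)$ with real-analytic inverse.
\end{corollary}

\begin{proof}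
$\theta^*$ is real-analytic, strictly increasing by Theorem~\ref{thm:A}, and has limits $0$ and $1$ at the two ends. Its derivative does not vanish, so the inverse function theorem applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GdH} Greven and den Hollander, Ann. Probab. \textbf{21} (1993).

\bibitem{vdHdH} van der Hofstad and den Hollander, Comm. Math. Phys. \textbf{169} (1995).

\bibitem{dH} den Hollander, \emph{Large Deviations}, Ch.~IX.

\bibitem{Ko} K\"onig, Ann. Probab. \textbf{24} (1996).

\bibitem{SARP} \emph{Self-Attractive Random Polymers},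
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.aoap/1015345396}.

\end{thebibliography}
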